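
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Full stars in maximum hypergraphs without $r$-regular subgraphs}


\begin{abstract}
Let $r\ge 2$. It is known that a hypergraph on $n$ vertices with no $r$-regular subgraph has at most $2^{n-1}+r-2$ edges. We prove that for $n>r$ every hypergraph attaining the maximum contains a full star, that is, all $2^{n-1}$ sets through some vertex. We also show that, over all $r\ge2$ and $n\ge1$, every maximum hypergraph contains a full star exactly when $r<n$ or $r>2^{n-1}$, and we describe all maximum hypergraphs for $n>r$.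
\end{abstract}

\section{Introduction}

A \emph{hypergraph} on the vertex set $[n]=\{1,\dots,n\}$ is a family $\mathcal F$ of distinct nonempty subsets of $[n]$, called edges. A \emph{subgraph} of $\mathcal F$ is a nonempty subfamily $\mathcal G\subseteq\mathcal F$; its \emph{support} is the union of its edges. It is \emph{$r$-regular} if every vertex of its support lies in exactly $r$ edges of $\mathcal G$, and $\mathcal F$ is \emph{$r$-free} if it has no $r$-regular subgraph. A \emph{maximum} $r$-free hypergraph is one with the largest number of edges among all $r$-free hypergraphs on $[n]$. A single edge is a $1$-regular subgraph, so we assume $r\ge2$ throughout.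

How many edges can an $r$-free hypergraph have, and what do the largest ones look like? A natural candidate starts from a \emph{full star}: all $2^{n-1}$ subsets of $[n]$ containing a fixed vertex $v$. A full star is $r$-free. Indeed, an $r$-regular subgraph with support $S$ would consist of $r$ edges $A_1,\dots,A_r\subseteq S$ through $v$, and every vertex of $S$ would lie in all of them, so all $A_i$ would equal $S$, although they are distinct. There is some room left: if $r-2$ suitable sets avoiding $v$ are added (singletons will do when $n>r$), the family remains $r$-free and has $2^{n-1}+r-2$ edges. It is known that no $r$-free hypergraph has more; we include a short argument with complementary pairs (Proposition~\ref{prop:max}), because the proof below builds on it. The question, taken from \cite{source}, is whether for $n>r$ a full star must be present in every maximum family. The answer is yes.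

\begin{theorem}\label{thm:main}
Let $n>r\ge2$. Every $n$-vertex hypergraph with no $r$-regular subgraph and with the maximum number of edges contains a full star.
\end{theorem}

\begin{example}\label{ex:small}
The hypothesis $n>r$ cannot be weakened to $n\ge r$. For $n=r=2$ the bound is $2$, and $\{\{1\},\{2\}\}$ attains it and contains no full star. For $n=r=3$ the bound is $5$, and it is attained by
\[
\{1\},\ \{1,2\},\ \{1,3\},\ \{2\},\ \{3\}.
\]
Here the vertices $2$ and $3$ have degree $2$, so a $3$-regular subgraph would have support $\{1\}$, and only one edge lies inside $\{1\}$. There is no full star, because every full star contains the edge $[n]$.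
\end{example}

The whole range in which the conclusion holds can be determined. In particular, the conclusion fails for every $n=r\ge2$.

\begin{theorem}\label{thm:range}
Let $r\ge2$ and $n\ge1$. Every maximum $n$-vertex hypergraph without $r$-regular subgraphs contains a full star if and only if $r<n$ or $r>2^{n-1}$.
\end{theorem}

For $n>r$ the maximum families themselves are described in Proposition~\ref{prop:extremal}.

\paragraph{The idea.}
Let $n>r$. In a maximum family, both $A$ and its complement are present (after adding the empty set as a dummy member) for exactly $r-1$ complementary pairs, and for every other pair exactly one of the two is present. So each set $A$ gets a state: \emph{double} if both $A$ and $A^c$ are present, \emph{positive} if only $A$ is, \emph{negative} if only $A^c$ is. The family contains the full star at $c$ exactly when no subset of $[n]\setminus\{c\}$ is positive. These subsets form an $(n-1)$-dimensional cube containing $r-1\le n-2$ double sets, and $n-2$ vertices cannot disconnect an $(n-1)$-cube. Hence, if positive and negative sets were never adjacent, all non-double sets would have the same state, and it would remain to choose $c$ so that this state is negative. (With $n-1$ double sets this breaks down: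 in the second family of Example~\ref{ex:small}, with $c=1$, the positive set $\emptyset$ and the negative set $\{2,3\}$ are separated by the double sets $\{2\}$ and $\{3\}$.)

Adjacent positive and negative sets cannot be excluded so simply. We choose $c$ so that $\{c\}$ is positive, and we control only the directions $x$ for which $\{x\}$ is not positive. The central step is an inequality: in each such direction, the number of adjacent pairs consisting of a positive and a negative set is at most the number of adjacent pairs of double sets. The latter are scarce. Fixing the elements in the uncontrolled directions splits the cube into smaller cubes, called columns, and a budget computation shows first that every column contains a double set, then that no column contains both positive and negative sets. It follows that $\{c\}$ is the only positive singleton, so that there is just one column, and all its non-double sets are negative. Section~\ref{sec:two} carries this out for $r=2$, where the budget is a single double pair.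

\section{Complementary pairs}\label{sec:pairs}

We write $A^c=[n]\setminus A$, $A\cup x$ for $A\cup\{x\}$, $A\setminus x$ for $A\setminus\{x\}$, and $\sqcup$ for a disjoint union. For a hypergraph $\mathcal F$ put $\mathcal F'=\mathcal F\cup\{\emptyset\}$. Adding $\emptyset$ makes the pairing of each set with its complement uniform, and deleting $\emptyset$ from a family changes no degree.

\begin{proposition}\label{prop:max}
Let $r\ge2$ and $n\ge1$. An $r$-free hypergraph on $[n]$ has at most $2^{n-1}+r-2$ edges. If $n>r$, the maximum equals $2^{n-1}+r-2$.
\end{proposition}

\begin{proof}
Consider the $2^{n-1}$ complementary pairs $\{A,A^c\}$. Let $N_2$ and $N_0$ be the numbers of pairs with both, respectively no, members in $\mathcal F'$. Then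
\begin{equation}\label{eq:N}
N_2-N_0=|\mathcal F'|-2^{n-1}=|\mathcal F|+1-2^{n-1}.
\end{equation}
A complementary pair covers every vertex exactly once. So if $N_2\ge r$, the members of $r$ pairs contained in $\mathcal F'$, without $\emptyset$, form an $r$-regular subgraph with support $[n]$. Hence $N_2\le r-1$ for $r$-free $\mathcal F$, and \eqref{eq:N} gives $|\mathcal F|\le 2^{n-1}+r-2$.

Now let $n>r$ and let $\mathcal F$ consist of the full star at $1$ and the $r-2$ singletons $\{2\},\dots,\{r-1\}$. Suppose $\mathcal G$ is an $r$-regular subgraph with support $S$. If $1\notin S$, then $\mathcal G$ consists of singletons and all degrees are at most $1<r$. If $1\in S$, let $A_1,\dots,A_r$ be the edges of $\mathcal G$ through $1$. A vertex $u\in S\setminus 1$ has degree $r$, so it is missing from exactly one $A_i$ if $\{u\}\in\mathcal G$ and from none otherwise. At most $r-2$ vertices are missing from some $A_i$, each from only one, so at least two of the $A_i$ equal $S$. This contradicts their distinctness.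
\end{proof}

\paragraph{Standing assumptions.} From here to the end of Section~\ref{sec:hit}, $n>r\ge2$ (so $n\ge3$), and $\mathcal F$ is an $r$-free hypergraph on $[n]$ with $2^{n-1}+r-2$ edges.

Now \eqref{eq:N} reads $N_2-N_0=r-1$, and $N_2\le r-1$; hence $N_2=r-1$ and $N_0=0$. Every set $A\subseteq[n]$ therefore has exactly one of three states:
\begin{itemize}
\item $A$ is \emph{double} if $A\in\mathcal F'$ and $A^c\in\mathcal F'$;
\item $A$ is \emph{positive} if $A\in\mathcal F'$ and $A^c\notin\mathcal F'$;
\item $A$ is \emph{negative} if $A\notin\mathcal F'$ and $A^c\in\mathcal F'$.
\end{itemize}
A set is positive if and only if its complement is negative. The set $\emptyset$ is never negative. There are exactly $r-1$ \emph{double pairs} $\{A,A^c\}$ with $A$ double.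

The double pairs can be used to complete a partial covering to an $r$-regular one. A family \emph{meets} a pair if it contains at least one of its members.

\begin{lemma}[Completion]\label{lem:completion}
Let $1\le j\le r$. There is no $\mathcal A\subseteq\mathcal F'$ such that every vertex lies in exactly $j$ members of $\mathcal A$ and $\mathcal A$ meets at most $j-1$ double pairs.
\end{lemma}

\begin{proof}
At least $(r-1)-(j-1)=r-j$ double pairs would not be met by $\mathcal A$. Add the members of $r-j$ of them to $\mathcal A$ and delete $\emptyset$ if present. Every vertex then has degree $j+(r-j)=r$, so we have an $r$-regular subgraph with support $[n]$.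
\end{proof}

We need only $j=1$ and $j=2$.

\begin{lemma}[Forbidden configurations]\label{lem:forbidden}
\begin{enumerate}
\item[(a)] $[n]$ has no partition into nonempty positive sets.
\item[(b)] $[n]$ has no partition into nonempty sets $X,Y,Z$ with $X,Y$ negative and $Z$ negative or double.
\item[(c)] Let $x\in[n]$. There do not exist partitions $U\sqcup V=U'\sqcup V'=[n]\setminus x$ such that $U,V$ are positive, $U'\cup x$ and $V'\cup x$ belong to $\mathcal F'$, and at most one of $U'\cup x,V'\cup x$ is double. (Here parts may be empty.)
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The parts belong to $\mathcal F'$, cover every vertex once and meet no double pair; use Lemma~\ref{lem:completion} with $j=1$.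

(b) The complements $X^c,Y^c,Z^c$ are distinct members of $\mathcal F'$. Every vertex lies in exactly two of them, and only $Z^c$ can belong to a double pair. Use Lemma~\ref{lem:completion} with $j=2$.

(c) Since $[n]\setminus x\ne\emptyset$, we have $U\ne V$ and $U'\ne V'$; and $U,V$ miss $x$, while $U'\cup x,V'\cup x$ contain it. So these are four distinct members of $\mathcal F'$. The vertex $x$ lies in exactly the last two; any other vertex lies in one of $U,V$ and one of $U'\cup x,V'\cup x$. At most one double pair is met. Use Lemma~\ref{lem:completion} with $j=2$.
\end{proof}

\section{Singletons, columns and edges}\label{sec:columns}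

\subsection{The states of singletons}

To find the center of the star, look at singletons. If $\mathcal F$ contains the full star at $c$, then for $x\ne c$ the set $\{x\}^c\ni c$ is an edge, so $\{x\}$ is negative or double. Thus $\{c\}$ is the only singleton that can be positive. Let
\[
T,\quad D,\quad B
\]
be the sets of vertices $x$ for which $\{x\}$ is negative, double, positive, respectively, and put
\[
b=|B|,\qquad W=[n]\setminus B=T\cup D,\qquad w=|W|=n-b .
\]
Since $n\ge3$, the pairs $\{\{d\},\{d\}^c\}$, $d\in D$, are distinct double pairs, so
\begin{equation}\label{eq:D}
|D|\le r-1\le n-2 .
\end{equation}
By Lemma~\ref{lem:forbidden}(a), applied to the partition into singletons, $W\neq\emptyset$.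

The next lemma says that adding an element of $W$ never turns a negative set into a positive one.

\begin{lemma}\label{lem:mono}
\begin{enumerate}
\item[(a)] If $x\in W$ and $A\not\ni x$ is negative, then $A\cup x$ is not positive.
\item[(b)] Every nonempty $Y\subseteq T$ is negative.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $A$ is negative and $A\cup x$ is positive. Then $Z=(A\cup x)^c$ is negative, so $A$ and $Z$ are nonempty. The partition of $[n]$ into $A$, $Z$ and $\{x\}$ contradicts Lemma~\ref{lem:forbidden}(b), because $\{x\}$ is negative or double.

(b) Singletons in $T$ are negative by definition, and we proceed by induction on $|Y|$. So let $Y\subseteq T$ be negative and $x\in T\setminus Y$; we show that $Y\cup x$ is negative. Let $Z=(Y\cup x)^c$. If $Z=\emptyset$, then $Y=\{x\}^c$ is positive, as $\{x\}$ is negative; a contradiction. So $Z\ne\emptyset$. Since $Y$ and $\{x\}$ are negative, Lemma~\ref{lem:forbidden}(b) shows that $Z$ is neither negative nor double. Hence $Z$ is positive and $Y\cup x$ is negative.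
\end{proof}

\begin{lemma}\label{lem:B}
$B\ne\emptyset$.
\end{lemma}

\begin{proof}
Suppose $b=0$. Then $t:=|T|=n-|D|\ge2$ by \eqref{eq:D}. Let $\emptyset\ne Y\subsetneq T$. By Lemma~\ref{lem:mono}(b), $Y$ and $T\setminus Y$ are negative, so $Y\cup D=(T\setminus Y)^c$ is positive. If $D=\emptyset$, then $Y$ is both negative and positive, a contradiction.

So let $D\ne\emptyset$. Add the elements of $D$ to $Y$ one at a time. The states start at negative and end at positive, and no step leads directly from negative to positive by Lemma~\ref{lem:mono}(a). Hence some intermediate set $A_Y=Y\cup D'$ with $\emptyset\ne D'\subsetneq D$ is double. It has at least two elements, and so has its complement $(T\setminus Y)\cup(D\setminus D')$. The $2^t-2$ sets $A_Y$ are distinct, since $A_Y\cap T=Y$, so they belong to at least $2^{t-1}-1$ double pairs, none containing a singleton. Together with the $|D|=n-t$ double pairs containing a singleton this gives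
\[
n-t+2^{t-1}-1\le r-1\le n-2,
\]
that is, $2^{t-1}\le t-1$, which is false.
\end{proof}

\subsection{Columns}

Fix $c\in B$. Of each complementary pair exactly one member misses $c$, so the sets missing $c$ carry all the information. Lemma~\ref{lem:mono}(a) controls directions in $W$ only, so we sort these sets by their intersection with $B$. For $X\subseteq B\setminus c$, the \emph{column} $X$ is the cube of all sets $X\cup Z$, $Z\subseteq W$. There are $2^{b-1}\ge b$ columns. Let
\[
\mathcal D_X=\{Z\subseteq W: X\cup Z\text{ is double}\}.
\]
Each double pair has exactly one member in the columns, so
\begin{equation}\label{eq:budget}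
\sum_X|\mathcal D_X|=r-1\le n-2=w+b-2 .
\end{equation}
This is our budget, and it is here that the hypothesis $n>r$ is decisive. We call a column \emph{free} if $\mathcal D_X=\emptyset$ and \emph{hit} otherwise. We call it \emph{mixed} if it contains both a positive and a negative set.

\begin{lemma}\label{lem:free}
Every free column is mixed.
\end{lemma}

\begin{proof}
Suppose the column $X=\emptyset$ is free. It contains $\emptyset$, which is not negative and hence positive. It also contains the singletons of $W$, so $D=\emptyset$ and $W=T\ne\emptyset$; these singletons are negative.

Let $X\ne\emptyset$ be a free column. If $X\cup W$ were positive, then together with the positive singletons of $B\setminus X\ni c$ it would partition $[n]$, contradicting Lemma~\ref{lem:forbidden}(a). As it is not double, $X\cup W$ is negative. Likewise $X^c=(B\setminus X)\cup W$ is not positive, because of the positive singletons of $X$. So $X$ is not negative, and being non-double, it is positive.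
\end{proof}

The proof of Theorem~\ref{thm:main} will end with the next lemma.

\begin{lemma}\label{lem:finish}
If $b=1$ and the only column is not mixed, then $\mathcal F$ contains the full star at $c$.
\end{lemma}

\begin{proof}
Here $B=\{c\}$, $W=[n]\setminus c$, and the only column consists of all subsets of $[n]\setminus c$. If none of them were negative, then every singleton $\{x\}$ with $x\in W$, being non-positive, would be double; so $|D|=n-1$, contradicting \eqref{eq:D}. Hence some subset is negative, and none is positive. So every $Z\subseteq[n]\setminus c$ is negative or double, that is, $Z^c\in\mathcal F'$. The sets $Z^c$ are all the sets containing $c$, and being nonempty they belong to $\mathcal F$.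
\end{proof}

\subsection{Splits and edges}

For $x\in W$, an \emph{$x$-edge} of the column $X$ joins $X\cup Z$ to $X\cup Z\cup x$, where $Z\subseteq W\setminus x$. It is a \emph{sign change} if one end is positive and the other negative; by Lemma~\ref{lem:mono}(a), the lower end is then the positive one. It is a \emph{double edge} if both ends are double. Let $s_x(X)$ and $d_x(X)$ be the numbers of sign changes and of double edges among the $x$-edges of the column $X$.

These edges have a symmetric description that does not refer to $c$. For $x\in[n]$, an \emph{$x$-split} is an unordered pair $\{U,V\}$ with $U\sqcup V=[n]\setminus x$; one part may be empty. Let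
\begin{align*}
s_x&=\text{the number of $x$-splits with $U$ and $V$ positive},\\
d_x&=\text{the number of $x$-splits with $U,\ V,\ U\cup x,\ V\cup x$ all double}.
\end{align*}

\begin{lemma}\label{lem:split}
For $x\in W$ we have $\sum_Xs_x(X)=s_x$ and $\sum_Xd_x(X)=d_x$.
\end{lemma}

\begin{proof}
Let $\{U,V\}$ be an $x$-split. Since $x\ne c$, exactly one part misses $c$, say $U$. Thus $x$-splits correspond bijectively to $x$-edges $(U,U\cup x)$ in columns. As $V=(U\cup x)^c$, the set $U\cup x$ is negative if and only if $V$ is positive. Since the lower end of a sign change is positive, $(U,U\cup x)$ is a sign change if and only if $U$ and $V$ are positive. Both $U$ and $U\cup x$ are double if and only if they and their complements $V\cup x$ and $V$ are double.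
\end{proof}

\section{The case $r=2$}\label{sec:two}

In this section $r=2$. There is one double pair, and the argument can be completed by hand. The key point is that the columns contain no sign changes at all; we show that $s_x=0$ for every $x\in[n]$.

Suppose $\{U,V\}$ is an $x$-split with $U,V$ positive. Let $U'$ be the member of the double pair that misses $x$, and let $V'=[n]\setminus(U'\cup x)$; the double pair is $\{U',V'\cup x\}$. The complementary pair $\{V',U'\cup x\}$ is not double, so exactly one of its members is in $\mathcal F'$.
\begin{itemize}
\item If $V'\in\mathcal F'$, then $U,V,U',V'$ are members of $\mathcal F'$. They are distinct since $U'$ is double and $U,V$ are not, so the two splits differ. Without $\emptyset$ they form a $2$-regular subgraph with support $[n]\setminus x$.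
\item If $U'\cup x\in\mathcal F'$, then $U,V,U'\cup x,V'\cup x$, without $\emptyset$, form a $2$-regular subgraph with support $[n]$. (This is the configuration of Lemma~\ref{lem:forbidden}(c).)
\end{itemize}
Both are impossible, so $s_x=0$.

By Lemma~\ref{lem:split} no edge of any column is a sign change. A free column would therefore have constant state, since a cube is connected, contradicting Lemma~\ref{lem:free}. So each of the $2^{b-1}$ columns contains a double set. By \eqref{eq:budget} the columns contain only one double set in total, so $b\le1$, and $b=1$ by Lemma~\ref{lem:B}. The only column is a cube of dimension $n-1\ge2$ with one double vertex $Z$. Deleting $Z$ does not disconnect it: a path passing from $Z\mathbin\triangle\{x\}$ through $Z$ to $Z\mathbin\triangle\{y\}$, $x\neq y$, can be rerouted through $Z\mathbin\triangle\{x,y\}$. Hence all non-double sets have the same state, and Lemma~\ref{lem:finish} gives the full star.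

For larger $r$, two things change. First, two double pairs can belong to the same $x$-split, one whose four sets $U,V,U\cup x,V\cup x$ are all double. Such splits leave room for sign changes, which then can only be bounded in number by double edges. Second, the double sets are now numerous enough that we must count how far they can be spread over columns and directions. The next section prepares both points.

\section{Tools for the general case}\label{sec:tools}

\subsection{Sign changes cost double edges}

The idea of the following inequality is to count the $x$-splits with both parts in $\mathcal F'$. There can be at most $r-1$ of them, since $r$ of them would form an $r$-regular subgraph on $[n]\setminus x$. If a sign change exists, then each of the $r-1$ double pairs yields such a split, and two double pairs yield the same one only if they form a split counted by $d_x$. The splits counted by $s_x$ come in addition.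

\begin{lemma}[Exchange inequality]\label{lem:exchange}
$s_x\le d_x$ for every $x\in[n]$.
\end{lemma}

\begin{proof}
Assume $s_x\ge1$. Call an $x$-split $\{U,V\}$ \emph{complete} if $U,V\in\mathcal F'$. At most $r-1$ splits are complete: otherwise the members of $r$ of them, without $\emptyset$, would form an $r$-regular subgraph with support $[n]\setminus x$. (Members of different splits differ, since one part determines the split.)

To the $x$-split $\{U,V\}$ belong the two complementary pairs $\{U,V\cup x\}$ and $\{V,U\cup x\}$. Every complementary pair belongs to exactly one split. Let $a$ be the number of splits for which exactly one of the two pairs is double. The splits with both pairs double are those counted by $d_x$, so counting double pairs gives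
\[
r-1=a+2d_x .
\]
We find three disjoint classes of complete splits.
\begin{itemize}
\item The $d_x$ splits with both pairs double are complete.
\item Suppose exactly one pair is double, say $\{U,V\cup x\}$, so that $U,V\cup x\in\mathcal F'$. If $V\notin\mathcal F'$, then $V$ is negative, so $U\cup x=V^c$ is positive. Thus $U\cup x,V\cup x\in\mathcal F'$ and only the second is double. Since $s_x\ge1$, this contradicts Lemma~\ref{lem:forbidden}(c). So $V\in\mathcal F'$ and the split is complete. This gives $a$ complete splits.
\item The $s_x$ splits with $U,V$ both positive are complete, and neither of their pairs is double.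
\end{itemize}
Hence $r-1\ge a+d_x+s_x=(r-1)-d_x+s_x$, which is the claim.
\end{proof}

With Lemma~\ref{lem:split} this becomes
\begin{equation}\label{eq:exchange}
\sum_Xs_x(X)=s_x\le d_x=\sum_Xd_x(X)\qquad(x\in W).
\end{equation}

\subsection{Counting double sets by projection}

The budget \eqref{eq:budget} counts double sets, while \eqref{eq:exchange} produces double edges in certain directions. The following lemma converts edges into sets.

\begin{lemma}[Projection]\label{lem:projection}
Let $l\ge1$ and let $x_1,\dots,x_l\in W$ be distinct with $d_{x_i}\ge1$ for all $i$. Let $N$ be the number of distinct pairs $(X,\,Z\setminus\{x_1,\dots,x_l\})$ with $Z\in\mathcal D_X$. Then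
\[
r-1\ \ge\ d_{x_1}+(l-1)+N .
\]
\end{lemma}

\begin{proof}
Start with the $r-1$ pairs $(X,Z)$, $Z\in\mathcal D_X$, and delete $x_1,\dots,x_l$ from the second components, one element after the other, identifying equal pairs. When $x_i$ is deleted, $(X,Z)$ and $(X,Z\cup x_i)$ are identified, so the number of pairs drops by exactly the number of $x_i$-edges with both ends in the current collection. For $i=1$ this number is $\sum_Xd_{x_1}(X)=d_{x_1}$. For $i\ge2$ it is at least $1$: since $d_{x_i}\ge1$, there was an $x_i$-edge with both ends double at the start, and after the deletion of $x_1,\dots,x_{i-1}$ its image is still an $x_i$-edge. In the end $N$ pairs remain.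
\end{proof}

\subsection{Two facts on cubes}

\begin{lemma}\label{lem:cube}
\begin{enumerate}
\item[(i)] If a nonempty proper subset of the vertices of the $j$-dimensional cube, $j\ge1$, is given, then at least $j$ edges of the cube join it to its complement.
\item[(ii)] Deleting fewer than $k$ vertices from the $k$-dimensional cube, $k\ge1$, leaves a connected graph.
\end{enumerate}
\end{lemma}

\begin{proof}
Both statements are clear in dimension $1$. For larger dimension split the cube into two halves along one coordinate and use induction.

(i) If both halves contain vertices inside and outside the subset, there are at least $2(j-1)\ge j$ boundary edges. If exactly one half does, it contains at least $j-1$ boundary edges; the other half lies entirely inside or entirely outside, and at least one vertex of the first half is of the opposite kind, so at least one edge between the halves is a boundary edge. If neither does, one half is the subset and the other its complement, and there are $2^{j-1}\ge j$ boundary edges.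

(ii) If each half contains a deleted vertex, each contains at most $k-2$ of them and stays connected by induction. There are $2^{k-1}\ge k$ edges between the halves, they are pairwise disjoint, and at most $k-1$ of them are destroyed, so one survives. If one half contains no deleted vertex, it is connected, and every surviving vertex of the other half is adjacent to a vertex of it.
\end{proof}

\section{Every column is hit}\label{sec:free}

A free column is mixed and contains no double set, so it has many sign changes; all of them must be paid for by double edges in other columns. We show that this exceeds the budget.

\begin{proposition}\label{prop:nofree}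
No column is free.
\end{proposition}

\begin{proof}
Suppose there are $g\ge1$ free columns, and let $h=2^{b-1}-g$ be the number of hit ones. For $x\in W$ put $M_x=\sum_{X\text{ free}}s_x(X)$; by \eqref{eq:exchange}, $M_x\le d_x$. Let
\[
J=\{x\in W:M_x\ge1\},\qquad i=w-|J| .
\]
Consider a free column $X$. All its sets are positive or negative, and for $x\in W\setminus J$ none of its $x$-edges is a sign change. So the state of $X\cup Z$ depends only on $Z\cap J$, and it is not constant by Lemma~\ref{lem:free}. In particular $J\ne\emptyset$. By Lemma~\ref{lem:cube}(i), the cube of subsets of $J$ has at least $|J|$ sign changes, and each occurs in $2^i$ copies in the column. Thus $\sum_{x\in J}s_x(X)\ge2^i|J|$. Summing over the $g$ free columns, we get $\sum_{x\in J}M_x\ge g2^i|J|$, so some $y\in J$ satisfies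
\[
d_y\ge M_y\ge g2^i\ge g(1+i)\ge g+i .
\]
All $x\in J$ satisfy $d_x\ge M_x\ge1$, so Lemma~\ref{lem:projection} applies to the elements of $J$ with $x_1=y$. Every hit column contributes at least one pair, so $N\ge h$ and
\[
r-1\ \ge\ (g+i)+(|J|-1)+h\ =\ w+2^{b-1}-1\ \ge\ w+b-1,
\]
contradicting \eqref{eq:budget}.
\end{proof}

\section{All columns are hit}\label{sec:hit}

Now each column contains a double set. This uses up a part of the budget, and what remains turns out to be too small to separate positive from negative sets inside a column. The difficulty is that sign changes are still possible in directions with double edges. So we distinguish directions: let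
\[
K=\{x\in W:d_x=0\},\qquad k=|K|,\qquad L=W\setminus K .
\]
By \eqref{eq:exchange} no sign change occurs in a direction of $K$, while every direction in $L$ contains a double edge and so costs something. To measure what remains in the $K$-directions, let $\lambda_X$ be the number of distinct \emph{traces} $Z\cap K$ of sets $Z\in\mathcal D_X$, and let $\lambda=\sum_X\lambda_X$.

By Proposition~\ref{prop:nofree} every $\lambda_X$ is at least $1$, so $\lambda\ge2^{b-1}\ge b$. If $L\ne\emptyset$, Lemma~\ref{lem:projection} for the elements of $L$, with $N=\lambda$, gives
\[
r-1\ge|L|+\lambda=w-k+\lambda ;
\]
if $L=\emptyset$, then $k=w$, every $Z\in\mathcal D_X$ is its own trace, and $r-1=\lambda$, so the same holds. Comparing with \eqref{eq:budget} we obtain $\lambda-k\le b-2$, and hence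
\begin{equation}\label{eq:lambda}
k\ge\lambda-b+2\ge2,\qquad
\lambda_X\le\lambda-(2^{b-1}-1)\le\lambda-b+1\le k-1
\end{equation}
for every column $X$; the second chain uses that each of the other $2^{b-1}-1$ columns has at least one trace.

\begin{proposition}\label{prop:notmixed}
No column is mixed.
\end{proposition}

\begin{proof}
Let $X$ be a column. For $Y\subseteq L$ consider the $k$-dimensional subcube of the sets $X\cup Y\cup Z$, $Z\subseteq K$. If such a set is double, then $Z$ is a trace of $\mathcal D_X$, so the subcube contains at most $\lambda_X\le k-1$ double sets. By Lemma~\ref{lem:cube}(ii) its non-double sets induce a connected graph, and they exist since $2^k>k-1$. No edge of this subcube is a sign change, so all its non-double sets have the same state; call it $\tau(Y)$.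

Suppose that $X$ is mixed. Then $\tau$ is not constant on the cube of subsets of $L$, so $\tau(Y)\ne\tau(Y\cup y)$ for some $y\in L$ and $Y\subseteq L\setminus y$. If $Z\subseteq K$ is not a trace of $\mathcal D_X$, then neither $X\cup Y\cup Z$ nor $X\cup Y\cup Z\cup y$ is double, so they form a sign change. By \eqref{eq:exchange} and \eqref{eq:lambda},
\[
d_y\ge s_y(X)\ge2^k-\lambda_X\ge2^k-(k-1)\ge2^{k-1}.
\]
Lemma~\ref{lem:projection} for the elements of $L$ with $x_1=y$ gives
\[
r-1\ge2^{k-1}+(w-k-1)+\lambda .
\]
With \eqref{eq:budget} this yields $2^{k-1}-k\le b-1-\lambda\le-1$, contradicting $2^{k-1}\ge k$.
\end{proof}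

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:max}, a maximum $r$-free hypergraph satisfies the standing assumptions. By Lemma~\ref{lem:B}, $b\ge1$. We exclude $b\ge2$.

\emph{Let $b=2$}, $B=\{c,a\}$. The column $\{a\}$ contains the positive set $\{a\}$ and the set $\{a\}\cup W=\{c\}^c$, which is negative since $\{c\}$ is positive. So it is mixed, contradicting Proposition~\ref{prop:notmixed}.

\emph{Let $b\ge3$}, and choose distinct $a,a'\in B\setminus c$. The columns $\{a\}$ and $\{a'\}$ contain the positive sets $\{a\}$ and $\{a'\}$. By Proposition~\ref{prop:notmixed} all their sets are positive or double. Each of the other $2^{b-1}-2$ columns contains a double set, so by \eqref{eq:budget}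
\[
|\mathcal D_{\{a\}}|+|\mathcal D_{\{a'\}}|\le (w+b-2)-(2^{b-1}-2)=w+b-2^{b-1}\le w<2^w .
\]
At most $|\mathcal D_{\{a\}}|+|\mathcal D_{\{a'\}}|$ sets $Z\subseteq W$ satisfy $Z\in\mathcal D_{\{a\}}$ or $W\setminus Z\in\mathcal D_{\{a'\}}$. So some $Z\subseteq W$ satisfies neither, and then $\{a\}\cup Z$ and $\{a'\}\cup(W\setminus Z)$ are positive. Together with the positive singletons of $B\setminus\{a,a'\}$ they partition $[n]$, contradicting Lemma~\ref{lem:forbidden}(a).

Hence $b=1$. The only column is not mixed by Proposition~\ref{prop:notmixed}, and Lemma~\ref{lem:finish} shows that $\mathcal F$ contains the full star at $c$.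
\end{proof}

\section{The exact range}\label{sec:range}

\begin{proof}[Proof of Theorem~\ref{thm:range}]
For $r<n$ the conclusion is Theorem~\ref{thm:main}.

Let $r>2^{n-1}$. In the family of all $2^n-1$ nonempty sets every vertex has degree $2^{n-1}<r$. So this family is $r$-free. It is then the unique maximum, and it contains full stars.

Let $n\le r\le2^{n-1}$, so that $n\ge2$. We construct a maximum family without a full star. The idea is to omit the edge $[n]$ from the star at $1$ and to add one more small set instead. There are $2^{n-1}-1\ge r-1$ nonempty subsets of $\{2,\dots,n\}$. Let $\mathcal E$ consist of $r-1$ of them, chosen with smallest possible sizes. Then any $r-1$ distinct nonempty subsets of $\{2,\dots,n\}$ have total size at least $\sum_{E\in\mathcal E}|E|$. Moreover, since $r-1\ge n-1$, the family $\mathcal E$ contains all the singletons $\{2\},\dots,\{n\}$. Put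
\[
\mathcal F=\{A\subseteq[n]:1\in A,\ A\ne[n]\}\cup\mathcal E,\qquad |\mathcal F|=(2^{n-1}-1)+(r-1)=2^{n-1}+r-2 .
\]
Since $[n]\notin\mathcal F$, there is no full star in $\mathcal F$. By Proposition~\ref{prop:max} it remains to show that $\mathcal F$ is $r$-free.

Let $\mathcal G$ be an $r$-regular subgraph with support $S$. As $|\mathcal E|<r$, we have $1\in S$. Let $A_1,\dots,A_r$ be the edges of $\mathcal G$ through $1$, let $\mathcal H=\mathcal G\cap\mathcal E$, and let $C_i=S\setminus A_i$. The sets $C_i$ are distinct subsets of $S\setminus 1$. A vertex $u\in S\setminus 1$ lies in $r-|\{i:u\in C_i\}|$ of the $A_i$ and has degree $r$ in $\mathcal G$; hence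
\[
\sum_{i=1}^r1_{C_i}=\sum_{H\in\mathcal H}1_H ,
\]
where $1_C$ denotes the indicator function of $C$. At least $r-1$ of the $C_i$ are nonempty, so by the choice of $\mathcal E$
\[
\sum_i|C_i|\ \ge\ \sum_{E\in\mathcal E}|E|\ \ge\ \sum_{H\in\mathcal H}|H|\ =\ \sum_i|C_i| ,
\]
and equality holds throughout. If all $r$ sets $C_i$ were nonempty, omitting one would leave $r-1$ distinct nonempty subsets of $\{2,\dots,n\}$ of total size less than $\sum_{E\in\mathcal E}|E|$, which is impossible. So some $C_i$ is empty. Since members of $\mathcal E$ are nonempty, equality in the second place forces $\mathcal H=\mathcal E$. Then $S\supseteq\{2,\dots,n\}$, so $S=[n]$ and $A_i=S\setminus C_i=[n]\notin\mathcal F$, a contradiction.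
\end{proof}

\begin{remark}
For $r=n\ge3$ we have $\mathcal E=\{\{2\},\dots,\{n\}\}$, and the family just constructed shows the separation described in the introduction. Define states as in Section~\ref{sec:pairs}. Among the subsets of $\{2,\dots,n\}$ the $n-1$ singletons are double, $\emptyset$ is positive and all other sets are negative. The double sets are exactly the neighbors of $\emptyset$ in the $(n-1)$-cube and isolate it. The only positive singleton is $\{1\}$, so $c=1$, $b=1$ and $w=n-1$, and there are $r-1=w+b-1$ double pairs, one more than \eqref{eq:budget} allows.
\end{remark}

\section{The maximum families for $n>r$}\label{sec:extremal}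

By Theorem~\ref{thm:main}, a maximum family consists of a full star and $r-2$ further sets. It remains to say which further sets are allowed. As before, $1_C$ is the indicator function of $C$.

\begin{proposition}\label{prop:extremal}
Let $n>r\ge2$. A hypergraph $\mathcal F$ on $[n]$ is a maximum $r$-free hypergraph if and only if there is a vertex $v$ (necessarily unique) such that $\mathcal F$ is the full star at $v$ together with a family $\mathcal E$ of exactly $r-2$ nonempty subsets of $[n]\setminus v$ satisfying
\begin{quote}
$(\dagger)$ no $\mathcal H\subseteq\mathcal E$ satisfies $\sum_{H\in\mathcal H}1_H=\sum_{i=1}^r1_{C_i}$ with pairwise distinct (possibly empty) sets $C_1,\dots,C_r$.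
\end{quote}
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:main} and Proposition~\ref{prop:max}, a maximum $r$-free hypergraph is the full star at some $v$ together with a family $\mathcal E$ of $r-2$ nonempty sets avoiding $v$. Conversely, every family of this form has $2^{n-1}+r-2$ edges. So we have to show that it is $r$-free if and only if $(\dagger)$ holds.

Let $\mathcal G$ be an $r$-regular subgraph with support $S$. Then $v\in S$, since $|\mathcal E|<r$. If $A_1,\dots,A_r$ are the edges of $\mathcal G$ through $v$, then, by the same degree count as in the proof of Theorem~\ref{thm:range}, the distinct sets $C_i=S\setminus A_i$ and $\mathcal H=\mathcal G\cap\mathcal E$ violate $(\dagger)$.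

Conversely, let $\mathcal H,C_1,\dots,C_r$ violate $(\dagger)$, and put $S=\{v\}\cup\bigcup_{H\in\mathcal H}H$. By the equation in $(\dagger)$, $C_i\subseteq S\setminus v$ for each $i$. The sets $S\setminus C_i$ are $r$ distinct edges through $v$. In the subgraph $\mathcal H\cup\{S\setminus C_i:1\le i\le r\}$ the vertex $v$ has degree $r$, and a vertex $u\in S\setminus v$ has degree $\sum_{H\in\mathcal H}1_H(u)+r-\sum_i1_{C_i}(u)=r$. So this subgraph is $r$-regular.

Uniqueness of $v$: two full stars together contain $2^{n-1}+2^{n-2}$ edges, while $\mathcal F$ has $2^{n-1}+r-2$, and $2^{n-2}>n-3\ge r-2$.
\end{proof}

\begin{example}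
For $r=2$ we have $\mathcal E=\emptyset$, and $(\dagger)$ holds since two distinct sets are not both empty. So for $n\ge3$ the maximum $2$-free hypergraphs are exactly the full stars. For $r=3$ and $n\ge4$ we have $\mathcal E=\{H\}$. If $|H|\ge2$, then $\emptyset$ and the two parts of a partition of $H$ into nonempty sets violate $(\dagger)$. If $|H|=1$, sets $C_i$ with $\sum_i1_{C_i}\le1_H$ are equal to $\emptyset$ or $H$, so three distinct ones do not exist. Hence the maximum $3$-free hypergraphs are exactly the full stars with one added singleton.
\end{example}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Maximum Hypergraphs Without Regular Subgraphs},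
\url{https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=1722}.
\end{thebibliography}

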